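\title{Continuum many covers of the atom $\mathsf{A}_3$ among varieties of relation algebras}

\begin{abstract}
The identity and diversity relations on a three-element set generate a four-element relation algebra, and the variety $\mathsf{A}_3$ that it generates is an atom of the lattice of varieties of relation algebras. We show that $\mathsf{A}_3$ has exactly $2^{\aleph_0}$ covers, both among varieties of relation algebras and among varieties of representable relation algebras. The covers are generated by algebras of distance relations on spaces whose distances lie in an ordered monoid. The monoid is chosen so that one fixed term produces, from every nonconstant element, a generator of a copy of the whole algebra, while the monoid still encodes an arbitrary set of integers. We also determine the join-reducible covers and embed the lattice of closed subsets of the Cantor space above $\mathsf{A}_3$.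
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

For a nonempty set $U$ let $\mathrm{Re}(U)$ be the algebra of all binary relations on $U$. Its operations are union $+$, intersection $\cdot$, complement $-$, composition $x;y=\{(p,q):\exists w\ (p,w)\in x,\ (w,q)\in y\}$ and converse $x^{\smile}=\{(q,p):(p,q)\in x\}$; its constants are $0=\emptyset$, $1=U\times U$ and the identity relation $1'$. A \emph{relation algebra} is an algebra $(A,+,\cdot,-,0,1,\,;,{}^{\smile},1')$ in which $(A,+,\cdot,-,0,1)$ is a Boolean algebra, the operation $;$ is associative with two-sided identity $1'$, and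
\begin{gather*}
(x+y);z=x;z+y;z,\qquad (x+y)^{\smile}=x^{\smile}+y^{\smile},\qquad x^{\smile\smile}=x,\\
(x;y)^{\smile}=y^{\smile};x^{\smile},\qquad x^{\smile};-(x;y)\le -y .
\end{gather*}
Omitting associativity from this list defines the \emph{nonassociative relation algebras}. Complement binds more tightly than composition, and $0'=-1'$ is the \emph{diversity} element. A relation algebra is \emph{representable} if it is isomorphic to a subalgebra of a product of algebras $\mathrm{Re}(U)$, \emph{symmetric} if $x^{\smile}=x$ for all $x$, and \emph{integral} if $0\neq1$ and $x;y=0$ implies $x=0$ or $y=0$.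

A \emph{variety} is a class of algebras closed under homomorphic images, subalgebras and products; equivalently, a class defined by equations. We write $\mathsf{V}(\mathcal{K})$ for the variety generated by $\mathcal{K}$, and $\mathsf{RA}\supseteq\mathsf{RRA}$ for the varieties of all and of representable relation algebras. The subvarieties of a variety $\mathsf{K}$ form a lattice $\Lambda_{\mathsf{K}}$ under inclusion. In it, $\mathsf{W}$ \emph{covers} $\mathsf{U}$ if $\mathsf{U}\subsetneq\mathsf{W}$ and no $\mathsf{X}\in\Lambda_{\mathsf{K}}$ satisfies $\mathsf{U}\subsetneq\mathsf{X}\subsetneq\mathsf{W}$. The covers of the trivial variety are the \emph{atoms}.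

The bottom of $\Lambda_{\mathsf{RA}}$ is governed by what the constants alone can express. Call the subalgebra generated by the empty set the \emph{constant subalgebra}, let $\mathbf{M}_n$ be the constant subalgebra of $\mathrm{Re}(\{1,\dots,n\})$, and put $\mathsf{A}_n=\mathsf{V}(\mathbf{M}_n)$ for $n=1,2,3$. The algebra $\mathbf{M}_1$ has two elements and $1'=1$. The algebras $\mathbf{M}_2$ and $\mathbf{M}_3$ have the four elements $0,1',0',1$; in $\mathbf{M}_2$ we have $0';0'=1'$, and in $\mathbf{M}_3$ we have $0';0'=1$. If $|U|\ge3$, any two points of $U$ have a point different from both, so $0';0'=1$ and the constant subalgebra of $\mathrm{Re}(U)$ is again $\mathbf{M}_3$: the constants count to three and no further. The varieties $\mathsf{A}_1,\mathsf{A}_2,\mathsf{A}_3$ are atoms of $\Lambda_{\mathsf{RA}}$ and of $\Lambda_{\mathsf{RRA}}$ (Lemma~\ref{lem:atoms}), and there are no others, since every nontrivial variety of relation algebras contains one of them \cite{Jonsson82}. Every subalgebra of $\mathrm{Re}(U)$ with $|U|\ge3$ generates a variety above $\mathsf{A}_3$, so this is the atom above which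 to look for the next level of the lattice. From now on $\mathbf{M}=\mathbf{M}_3$.

\medskip
\noindent\textbf{Problem} (\cite[Problem~4]{RP}). \emph{Determine the number of covers of $\mathsf{A}_3$ in $\Lambda_{\mathsf{RA}}$ and in $\Lambda_{\mathsf{RRA}}$.}
\medskip

Two covers come for free, namely $\mathsf{A}_3\vee\mathsf{A}_1$ and $\mathsf{A}_3\vee\mathsf{A}_2$. Others are generated by finite algebras that sit directly above $\mathbf{M}$, such as the eight-element algebra of the pentagon (Example~\ref{ex:pentagon}). There are only countably many finite algebras up to isomorphism, so this source yields at most $\aleph_0$ covers. More can come only from infinite algebras $\mathbf{A}$, and for these the condition is severe: $\mathsf{V}(\mathbf{A})$ contains all subalgebras of all ultrapowers of $\mathbf{A}$, and each of them that lies outside $\mathsf{A}_3$ must generate $\mathsf{V}(\mathbf{A})$ again. One might guess that so rigid a condition leaves room for countably many covers only. In fact the number is the largest possible.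

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $S\subseteq\{2,3,4,\dots\}$ there is a countably infinite, one-generated, symmetric, integral, simple, representable relation algebra $\mathbf{A}_S$ such that $\mathsf{V}_S:=\mathsf{V}(\mathbf{A}_S)$ covers $\mathsf{A}_3$, and $\mathsf{V}_S\neq\mathsf{V}_{S'}$ whenever $S\neq S'$.
\end{theorem}

\begin{corollary}\label{cor:answer}
$\mathsf{A}_3$ has exactly $2^{\aleph_0}$ covers in $\Lambda_{\mathsf{RA}}$ and exactly $2^{\aleph_0}$ covers in $\Lambda_{\mathsf{RRA}}$.
\end{corollary}

A variety $\mathsf{W}$ is \emph{join-reducible} if $\mathsf{W}=\mathsf{X}\vee\mathsf{Y}$ with $\mathsf{X},\mathsf{Y}\subsetneq\mathsf{W}$, and \emph{finitely generated} if it is generated by finitely many finite algebras. We identify $\mathcal{P}(\{2,3,\dots\})$ with the Cantor space; thus $S'$ lies in the closure $\overline{\mathcal{T}}$ of $\mathcal{T}$ if and only if for every $n\ge2$ some $S\in\mathcal{T}$ agrees with $S'$ on $\{2,\dots,n\}$.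

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] Let $\mathsf{K}$ be any variety containing the variety of symmetric representable relation algebras and contained in the variety of nonassociative relation algebras. Then $\mathsf{A}_3$ has exactly $2^{\aleph_0}$ covers in $\Lambda_{\mathsf{K}}$.
\item[(b)] In $\Lambda_{\mathsf{RA}}$ and in $\Lambda_{\mathsf{RRA}}$ exactly two covers of $\mathsf{A}_3$ are join-reducible, namely $\mathsf{A}_3\vee\mathsf{A}_1$ and $\mathsf{A}_3\vee\mathsf{A}_2$. There are $2^{\aleph_0}$ join-irreducible covers. Exactly $2^{\aleph_0}$ covers are not finitely generated, among them all $\mathsf{V}_S$; the only finite simple algebra in $\mathsf{V}_S$ is $\mathbf{M}$.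
\item[(c)] For nonempty $\mathcal{T}\subseteq\mathcal{P}(\{2,3,\dots\})$ let $\mathsf{V}_{\mathcal{T}}=\bigvee_{S\in\mathcal{T}}\mathsf{V}_S$, and let $\mathsf{V}_{\emptyset}=\mathsf{A}_3$. Then $\mathsf{V}_{S'}\subseteq\mathsf{V}_{\mathcal{T}}$ if and only if $S'\in\overline{\mathcal{T}}$. Hence $\mathcal{T}\mapsto\mathsf{V}_{\mathcal{T}}$ is an order embedding, preserving all joins, of the lattice of closed subsets of the Cantor space into the interval $[\mathsf{A}_3,\mathsf{RRA}]$.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a) and Corollary~\ref{cor:answer} from Theorem~\ref{thm:main}]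
A variety is determined by a set of equations and the language is countable, so $\Lambda_{\mathsf{K}}$ has at most $2^{\aleph_0}$ elements. Each $\mathsf{V}_S$ consists of symmetric representable algebras and hence lies in $\Lambda_{\mathsf{K}}$. A variety between $\mathsf{A}_3$ and $\mathsf{V}_S$ is a subvariety of $\mathsf{V}_S$, so whether $\mathsf{V}_S$ covers $\mathsf{A}_3$ does not depend on the ambient lattice. This gives $2^{\aleph_0}$ distinct covers in $\Lambda_{\mathsf{K}}$. The corollary is the case $\mathsf{K}\in\{\mathsf{RA},\mathsf{RRA}\}$.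
\end{proof}

Section~\ref{sec:criterion} reduces the covering property to a self-similarity property of a single algebra, and Section~\ref{sec:integers} exhibits this property by hand in an algebra of integer distances. Section~\ref{sec:monoids} treats distances in an arbitrary ordered monoid, Section~\ref{sec:labels} builds the monoids that encode $S$, and Sections~\ref{sec:proof} and~\ref{sec:structure} prove Theorem~\ref{thm:main} and the rest of Theorem~\ref{thm:more}.

\section{Simple algebras and a criterion for covers}\label{sec:criterion}

An algebra is \emph{simple} if it has exactly two congruences, and \emph{subdirectly irreducible} if it has a least congruence other than equality. The operators $I$, $H$, $S$, $P_u$ form isomorphic copies, homomorphic images, subalgebras and ultraproducts. A \emph{universal sentence} has the form $\forall x_1\cdots\forall x_k\,\psi$ with $\psi$ quantifier-free. We use the following facts.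

\begin{itemize}
\item[(F1)] Every algebra is a subdirect product of subdirectly irreducible homomorphic images of itself. So a variety is generated by its subdirectly irreducible members.
\item[(F2)] A sentence holds in an ultraproduct if and only if the set of factors in which it holds belongs to the ultrafilter; the same is true of a formula evaluated at the class of a sequence. So universal sentences true in all members of $\mathcal{K}$ hold in $ISP_u(\mathcal{K})$. An ultrapower of a finite algebra is isomorphic to it, and an ultraproduct, being a homomorphic image of a product, lies in $\mathsf{V}(\mathcal{K})$.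
\item[(F3)] \cite{JT52} A relation algebra is subdirectly irreducible if and only if it is simple, if and only if $0\neq1$ and $x\neq0$ implies $1;x;1=1$. The last condition is a universal sentence, so subalgebras and ultraproducts of simple relation algebras are simple; and it holds in $\mathrm{Re}(U)$.
\item[(F4)] (J\'onsson's Lemma \cite{Jonsson67}; it applies because $\mathsf{RA}$ is congruence distributive.) The subdirectly irreducible members of $\mathsf{V}(\mathcal{K})$ lie in $HSP_u(\mathcal{K})$. If $\mathcal{K}$ consists of simple relation algebras, the members of $SP_u(\mathcal{K})$ are simple by (F3), so the simple members of $\mathsf{V}(\mathcal{K})$ lie in $ISP_u(\mathcal{K})$. The subdirectly irreducible members of $\mathsf{X}\vee\mathsf{Y}$ lie in $\mathsf{X}\cup\mathsf{Y}$.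
\end{itemize}

\begin{lemma}\label{lem:atoms}
For $n=1,2,3$ the only simple member of $\mathsf{A}_n$, up to isomorphism, is $\mathbf{M}_n$, and $\mathsf{A}_n$ is an atom.
\end{lemma}

\begin{proof}
$\mathbf{M}_n$ is simple by (F3), finite, and without proper subalgebras. By (F4) and (F2) the simple members of $\mathsf{A}_n$ lie in $ISP_u(\mathbf{M}_n)=I(\mathbf{M}_n)$. A nontrivial subvariety has a simple member by (F1) and (F3), so it contains $\mathbf{M}_n$.
\end{proof}

\begin{example}\label{ex:pentagon}
Let $\mathbf{A}$ be a finite simple relation algebra whose only proper subalgebra is a copy of $\mathbf{M}$. The same argument shows that $\mathbf{A}$ and $\mathbf{M}$ are the only simple members of $\mathsf{V}(\mathbf{A})$, so $\mathsf{V}(\mathbf{A})$ covers $\mathsf{A}_3$. For instance, on $\mathbb{Z}/5$ let $a=\{(p,q):p-q=\pm1\}$ and $b=\{(p,q):p-q=\pm2\}$. Adding differences gives $a;a=1'+b$, $a;b=b;a=a+b$ and $b;b=1'+a$, so the eight unions of $1',a,b$ form a subalgebra of $\mathrm{Re}(\mathbb{Z}/5)$. A nonconstant element $x$ has $x\cdot0'\in\{a,b\}$ and therefore generates the whole algebra.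
\end{example}

For an infinite algebra the ultrapowers contain new elements, and we must control what each of them generates. Only universal sentences pass to subalgebras of ultrapowers. The statement ``$x$ generates a subalgebra that contains a copy of $\mathbf{A}$'' is not of this form, but it is implied by a set of universal sentences once a single term $\theta$ produces the generator of the copy from every $x$. We abbreviate by $x\notin M$ the quantifier-free formula $x\neq0\wedge x\neq1\wedge x\neq1'\wedge x\neq0'$.

\begin{lemma}\label{lem:criterion}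
Let $\mathbf{A}$ be a simple relation algebra whose constant subalgebra $M$ is isomorphic to $\mathbf{M}$, and let $\mathbf{A}$ be generated by an element $e\in A\setminus M$. Let $\theta$ be a unary term such that for every $x\in A\setminus M$ there is an embedding $\mathbf{A}\to\mathbf{A}$ with $e\mapsto\theta(x)$. Then every simple $\mathbf{B}\in\mathsf{V}(\mathbf{A})$ with $\mathbf{B}\not\cong\mathbf{M}$ contains a copy of $\mathbf{A}$, and $\mathsf{V}(\mathbf{A})$ covers $\mathsf{A}_3$.
\end{lemma}

\begin{proof}
Let $\tau,\sigma$ be unary terms and $x\in A\setminus M$. The embedding given for $x$ sends $\tau(e),\sigma(e)$ to $\tau(\theta(x)),\sigma(\theta(x))$, so $\tau(\theta(x))=\sigma(\theta(x))$ if and only if $\tau(e)=\sigma(e)$. Hence $\mathbf{A}$ satisfies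
\[
\forall x\,\bigl(x\notin M\to\tau(\theta(x))=\sigma(\theta(x))\bigr)\quad\text{or}\quad\forall x\,\bigl(x\notin M\to\tau(\theta(x))\neq\sigma(\theta(x))\bigr),
\]
according as $\tau(e)=\sigma(e)$ or not.

Let $\mathbf{B}\in\mathsf{V}(\mathbf{A})$ be simple, $\mathbf{B}\not\cong\mathbf{M}$. By (F4) and (F2), $\mathbf{B}$ satisfies every universal sentence true in $\mathbf{A}$. Among these are the equations and inequations between variable-free terms, so the constant subalgebra of $\mathbf{B}$ is a copy of $\mathbf{M}$ and consists of $0,1,1',0'$. As $\mathbf{B}\not\cong\mathbf{M}$, some $x\in B$ satisfies $x\notin M$. Every element of $\mathbf{A}$ has the form $\tau(e)$, and by the displayed sentences $\tau(e)\mapsto\tau(\theta(x))$ is well defined and injective. It is a homomorphism, so $\mathbf{A}$ embeds in $\mathbf{B}$.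

Since $\mathbf{M}$ embeds in $\mathbf{A}$, and $\mathbf{A}$ is simple with more than four elements, Lemma~\ref{lem:atoms} gives $\mathsf{A}_3\subsetneq\mathsf{V}(\mathbf{A})$. If $\mathsf{A}_3\subsetneq\mathsf{W}\subseteq\mathsf{V}(\mathbf{A})$, then by (F1) and (F3) $\mathsf{W}$ has a simple member $\mathbf{B}\not\cong\mathbf{M}$. It contains a copy of $\mathbf{A}$, so $\mathsf{W}=\mathsf{V}(\mathbf{A})$.
\end{proof}

The embedding may depend on $x$; only the term may not.

\section{The smallest case: integer distances}\label{sec:integers}

Let $U$ be a metric space with distances in $\mathbb{N}=\{0,1,2,\dots\}$, and for $X\subseteq\mathbb{N}$ let $\widehat{X}$ relate two points whose distance lies in $X$. Suppose that $U$ realizes everything the triangle inequality allows: if $d(p,q)=t$ and $|r-s|\le t\le r+s$, then some $w$ has $d(p,w)=r$ and $d(w,q)=s$. Then $\widehat{X};\widehat{Y}=\widehat{X\circ Y}$, where, with intervals taken in $\mathbb{N}$,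
\[
X\circ Y=\bigcup_{r\in X,\ s\in Y}\bigl[\,|r-s|,\ r+s\,\bigr].
\]
Such a space exists, and $\mathcal{P}(\mathbb{N})$ with composition $\circ$, identity $\{0\}$ and trivial converse is a simple representable relation algebra with constant subalgebra $M=\{\emptyset,\{0\},\mathbb{N}\setminus\{0\},\mathbb{N}\}\cong\mathbf{M}$; this is a case of Proposition~\ref{prop:rep}. We verify the other hypotheses of Lemma~\ref{lem:criterion} for the set $F$ of finite and cofinite subsets of $\mathbb{N}$. Write $B(n)=[0,n]$.

\emph{Step 1: a ball generates.} The set $F$ is closed under $\circ$: the composition of finite sets is finite, and if $r\in X$ and $Y$ is cofinite, then every large $t$ lies in $Y$ and in $\{r\}\circ\{t\}$. Further $B(m)\circ B(n)=B(m+n)$, since every $t\le m+n$ is $r+s$ with $r\le m$, $s\le n$. So $e=B(1)$ generates all balls, hence all singletons $B(n)\setminus B(n-1)$, hence $F$.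

\emph{Step 2: one term turns every nonconstant element into a ball.} Let $\theta_0(x)=(x;x)\cdot(-x;-x)$ and $x\in F\setminus M$. Exactly one of $x,-x$ is finite; call it $y$. It has a maximum $m\ge1$, and $B(2m)=\{m\}\circ\{m\}\subseteq y\circ y\subseteq B(2m)$. The cofinite set $-y$ satisfies $-y\circ-y=\mathbb{N}$, because $t\in\{u\}\circ\{u\}$ for all $u\ge t$. So $\theta_0(x)=B(2m)$.

\emph{Step 3: all balls look alike.} For $k\ge1$ let $\varphi_k(X)=\{t:\lceil t/k\rceil\in X\}$. As the preimage map of a surjection, $\varphi_k$ is injective and preserves complements and all unions. It fixes $\{0\}$, maps $F$ into $F$, and sends $B(n)$ to $B(kn)$ and $[a,b]$ to $(k(a-1),kb]$ for $1\le a\le b$. It suffices to check $\circ$ on singletons $\{r\},\{s\}$ with $1\le r\le s$. If $r=s$, then $(k(r-1),kr]$ composed with itself is $[0,2kr]=\varphi_k[0,2r]$, as in Step 2. If $r<s$, $u\in(k(r-1),kr]$ and $v\in(k(s-1),ks]$, then $v-u>k(s-r-1)$ and $u+v\le k(s+r)$; and for $u=kr$ the intervals $[v-kr,v+kr]$, with $v$ running from $k(s-1)+1$ to $ks$, fill $(k(s-r-1),k(s+r)]=\varphi_k[s-r,s+r]$.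

Thus $\varphi_{2m}$ is an embedding with $e\mapsto\theta_0(x)$, and $F$ generates a cover of $\mathsf{A}_3$. This is one cover generated by an infinite algebra. To obtain $2^{\aleph_0}$ of them we replace $\mathbb{N}$ by finer ordered monoids, so we first carry out the construction in that generality.

\section{Algebras of distance relations}\label{sec:monoids}

\begin{definition}\label{def:monoid}
A \emph{distance monoid} is a countable totally ordered set $R$ with a commutative monoid structure $(\oplus,0)$ such that
\begin{itemize}
\item[(D1)] $0$ is the least element and there is no largest element;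
\item[(D2)] $s\le s'$ implies $s\oplus t\le s'\oplus t$;
\item[(D3)] for $0<b\le c$ the set $\{t:t\oplus b\le c\}$ has a maximum, written $c\ominus b$.
\end{itemize}
A triple $(r,s,t)\in R^3$ is a \emph{triangle} if $r\le s\oplus t$, $s\le r\oplus t$ and $t\le r\oplus s$.
\end{definition}

The example is $\mathbb{N}$, with $c\ominus b=c-b$. From (D1) and (D2) we get $s=0\oplus s\le t\oplus s$, and from (D2) and (D3), for $0<b\le c$,
\begin{equation}\label{eq:residual}
t\oplus b\le c\iff t\le c\ominus b,\qquad\text{and}\qquad c\ominus b\le(c\ominus b)\oplus b\le c .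
\end{equation}
Throughout this section $R$ is a distance monoid.

\subsection{Representability}

An \emph{$R$-metric space} is a set with a symmetric function $d$ into $R$ such that $d(p,q)=0$ if and only if $p=q$, and $d(p,q)\le d(p,z)\oplus d(z,q)$.

\begin{lemma}\label{lem:extension}
There is a nonempty $R$-metric space $U$ such that whenever $d(p,q)=t$ and $(r,s,t)$ is a triangle, some $w\in U$ has $d(p,w)=r$ and $d(w,q)=s$.
\end{lemma}

\begin{proof}
We first add one such point to a given $R$-metric space $N$ with $p,q\in N$ and $d(p,q)=t$. If $r=0$, the triangle condition gives $s=t$ and $w=p$ works; if $s=0$, it gives $r=t$ and $w=q$ works. Let $r,s>0$. Take a new point $w$ and let its distance to $z\in N$ be the length of the shorter route through $p$ or through $q$: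
\[
d(w,z)=\min\bigl(r\oplus d(p,z),\ s\oplus d(q,z)\bigr)\ \ge\ \min(r,s)>0 .
\]
Then $d(w,p)=\min(r,s\oplus t)=r$ and $d(w,q)=\min(r\oplus t,s)=s$. Two kinds of triangle inequality involve $w$ once. Let $z,z'\in N$.

First, $d(w,z)\le d(w,z')\oplus d(z',z)$. If $d(w,z')=r\oplus d(p,z')$, the right side is $r\oplus d(p,z')\oplus d(z',z)\ge r\oplus d(p,z)\ge d(w,z)$; otherwise replace $r,p$ by $s,q$.

Second, $d(z,z')\le d(w,z)\oplus d(w,z')$. If both minima are attained through $p$, the right side is at least $d(p,z)\oplus d(p,z')\ge d(z,z')$, and likewise for $q$. If they are attained through $p$ and $q$ respectively, the right side is $(r\oplus s)\oplus d(p,z)\oplus d(q,z')\ge d(z,p)\oplus t\oplus d(q,z')\ge d(z,z')$; the remaining case exchanges $z$ and $z'$.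

Now let $U_0$ be a point. Given a countable space $U_n$, list the countably many $(p,q,r,s)$ with $p,q\in U_n$ and $(r,s,d(p,q))$ a triangle, add a witness for each in turn, and let $U_{n+1}$ be the union of the resulting chain. Then $U=\bigcup_nU_n$ has the required property. Countability of $R$ is used only for this listing.
\end{proof}

For $X,Y\subseteq R$ put $X\circ Y=\{t:\exists r\in X\ \exists s\in Y\ (r,s,t)\text{ is a triangle}\}$. This operation is commutative and distributes over unions, and $\{0\}\circ Y=Y$ because $(0,s,t)$ is a triangle exactly when $s=t$.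

\begin{proposition}\label{prop:rep}
$\mathcal{P}(R)$, with composition $\circ$, identity $\{0\}$ and trivial converse, is isomorphic to a subalgebra of $\mathrm{Re}(U)$. Every subalgebra of it is a simple, symmetric, integral, representable relation algebra with constant subalgebra $M=\{\emptyset,\{0\},R\setminus\{0\},R\}\cong\mathbf{M}$.
\end{proposition}

\begin{proof}
Let $\widehat{X}=\{(p,q)\in U^2:d(p,q)\in X\}$. Every $r\in R$ is a distance in $U$: apply Lemma~\ref{lem:extension} to $p=q$ and the triangle $(r,r,0)$. So $X\mapsto\widehat{X}$, the preimage map of the surjection $d$, is an injective Boolean homomorphism. It sends $\{0\}$ to the identity relation, and each $\widehat{X}$ is symmetric. If $d(p,w)\in X$ and $d(w,q)\in Y$, then $(d(p,w),d(w,q),d(p,q))$ is a triangle, so $\widehat{X};\widehat{Y}\subseteq\widehat{X\circ Y}$; the reverse inclusion is Lemma~\ref{lem:extension}. Simplicity follows from (F3). If $r\in X$ and $s\in Y$, then $r\oplus s\in X\circ Y$, which gives integrality. Finally $R$ is infinite by (D1), so $|U|\ge3$ and the constant subalgebra is $\mathbf{M}$.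
\end{proof}

\subsection{The interval algebra}

The full algebra $\mathcal{P}(R)$ is too large for Step 2, which needs a maximum in $x$ or in $-x$. The finite and cofinite sets are replaced by the Boolean algebra $I(R)\subseteq\mathcal{P}(R)$ generated by the \emph{balls} $B(s)=\{t\in R:t\le s\}$. For a finite set $D=\{0=r_0<r_1<\dots<r_k\}\subseteq R$, $k\ge0$, let $I_D$ be the Boolean algebra generated by the balls $B(r)$, $r\in D$. Its atoms are the \emph{pieces} $\{0\}$, $(r_{i-1},r_i]$ for $1\le i\le k$, and $(r_k,\infty)$; all are nonempty, the last by (D1). The algebra $I(R)$ is the directed union of the $I_D$.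

\begin{lemma}\label{lem:intervals}
In $\mathcal{P}(R)$:
\begin{itemize}
\item[(1)] $(a,b]\circ(a,b]=B(b\oplus b)$ for $a<b$, and $\{b\}\circ\{b\}=B(b\oplus b)$;
\item[(2)] $(a,b]\circ(a',b']=(a'\ominus b,\ b\oplus b']$ for $a<b\le a'<b'$;
\item[(3)] $(a,b]\circ(a',\infty)=(a'\ominus b,\infty)$ for $a<b\le a'$;
\item[(4)] $(a,\infty)\circ(a,\infty)=R$.
\end{itemize}
Consequently $I(R)$ is a subalgebra of $\mathcal{P}(R)$, denoted $\mathbf{I}(R)$.
\end{lemma}

\begin{proof}
(1) The triple $(b,b,t)$ is a triangle if and only if $t\le b\oplus b$. If $u,v\le b$ and $(u,v,t)$ is a triangle, then $t\le u\oplus v\le b\oplus b$.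

(2) Let $u\in(a,b]$, $v\in(a',b']$, and let $(u,v,t)$ be a triangle. Then $a'<v\le t\oplus u\le t\oplus b$, so $t>a'\ominus b$ by \eqref{eq:residual}, and $t\le u\oplus v\le b\oplus b'$. Conversely let $a'\ominus b<t\le b\oplus b'$; then $t\oplus b>a'$ by \eqref{eq:residual}. Put $u=b$ and $v=\min(b',t\oplus b)\in(a',b']$. We have $v\le t\oplus u$ and $u\le a'<v\le v\oplus t$. Also $t\le u\oplus v$: by assumption if $v=b'$, and because $t\le v$ if $v=t\oplus b$.

(3) The bound $t>a'\ominus b$ is obtained as in (2). Conversely, for such $t$ take $u=b$ and $v=t\oplus b>a'$; then $u\le v$, $t\le v$ and $v=t\oplus u$, so $(u,v,t)$ is a triangle.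

(4) Given $t$, choose $u>a$ with $u\ge t$, by (D1). Then $(u,u,t)$ is a triangle.

Two elements of $I(R)$ lie in a common $I_D$, and their composition is a finite union of compositions of two pieces of $D$. Up to order, either one piece is $\{0\}$, or the pair falls under (1)--(4). In each case the result is in $I(R)$.
\end{proof}

For elements of a relation algebra write $x\ominus y$ for the term $-(y;-x)$. The next lemma says that on balls the algebra computes in the monoid.

\begin{lemma}\label{lem:balls}
$B(r)\circ B(s)=B(r\oplus s)$ for all $r,s$, and $B(c)\ominus B(b)=B(c\ominus b)$ for $0<b\le c$.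
\end{lemma}

\begin{proof}
The inclusion $B(r)\circ B(s)\subseteq B(r\oplus s)$ follows from (D2). Let $t\le r\oplus s$ and, by symmetry, $r\le s$. If $s\le r\oplus t$, then $(r,s,t)$ is a triangle. Otherwise $t\le r\oplus t<s$, so $t\in B(s)=\{0\}\circ B(s)\subseteq B(r)\circ B(s)$. For the second identity, $B(b)=\{0\}\cup(0,b]$ and Lemma~\ref{lem:intervals}(3) give $B(b)\circ(c,\infty)=(c,\infty)\cup(c\ominus b,\infty)$, which is $(c\ominus b,\infty)$ since $c\ominus b\le c$.
\end{proof}

Here the role of (D3) is visible: $B(c)\ominus B(b)$ is the set $\{t:t\oplus b\le c\}$, and (D3) makes it a ball. Steps 2 and 3 of Section~\ref{sec:integers} take the following forms. The fourth power, in place of the square, is what Section~\ref{sec:labels} requires.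

\begin{lemma}\label{lem:theta}
Let $\theta(x)=\bigl((x;x);(x;x)\bigr)\cdot\bigl((-x;-x);(-x;-x)\bigr)$. For every $x\in I(R)\setminus M$ there is $b>0$ with $\theta(x)=B(b\oplus b\oplus b\oplus b)$; if $x=B(s)$, then $b=s$.
\end{lemma}

\begin{proof}
Let $x\in I_D$. Exactly one of $x,-x$ omits the unbounded piece of $D$; call it $y$. As $x\notin M$, $y$ is neither $\emptyset$ nor $\{0\}$, so it is a finite union of bounded pieces with a maximum $b>0$. By Lemmas~\ref{lem:intervals}(1) and~\ref{lem:balls}, $B(b\oplus b)=\{b\}\circ\{b\}\subseteq y\circ y\subseteq B(b)\circ B(b)=B(b\oplus b)$, and so $(y\circ y)\circ(y\circ y)=B(b\oplus b\oplus b\oplus b)$. The set $-y$ contains a piece $(a,\infty)$, so $-y\circ-y=R$ by Lemma~\ref{lem:intervals}(4), and the other factor of $\theta(x)$ is $R\circ R=R$.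
\end{proof}

\begin{lemma}\label{lem:scaling}
Let $h:R\to R$ be strictly increasing with $h(0)=0$, $h(r\oplus s)=h(r)\oplus h(s)$, and $h(c\ominus b)=h(c)\ominus h(b)$ for $0<b\le c$. Then there is an embedding $\varphi:\mathbf{I}(R)\to\mathbf{I}(R)$ of relation algebras with $\varphi(B(s))=B(h(s))$ for all $s$.
\end{lemma}

\begin{proof}
For finite $D\ni0$, matching the pieces of $D$ and of $h(D)$ in order gives a Boolean isomorphism $\varphi_D:I_D\to I_{h(D)}$ with $B(r)\mapsto B(h(r))$ for $r\in D$. If $D\subseteq D'$, then $\varphi_D$ and $\varphi_{D'}$ agree on the generators of $I_D$, hence on $I_D$. So the $\varphi_D$ define a Boolean embedding $\varphi$ that fixes $\{0\}$ and $R$ and sends $(a,b]$ to $(h(a),h(b)]$ and $(a,\infty)$ to $(h(a),\infty)$. It suffices to show $\varphi(P)\circ\varphi(Q)=\varphi(P\circ Q)$ for pieces $P,Q$ of one $D$. If $P=\{0\}$, both sides are $\varphi(Q)$. Otherwise $\varphi(P),\varphi(Q)$ fall under the same case of Lemma~\ref{lem:intervals} as $P,Q$, and $\varphi(P)\circ\varphi(Q)$ is, respectively,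
\[
B(h(b)\oplus h(b)),\qquad (h(a')\ominus h(b),\,h(b)\oplus h(b')],\qquad (h(a')\ominus h(b),\infty),\qquad R .
\]
Since $h$ preserves $\oplus$ and $\ominus$, this is $\varphi(P\circ Q)$.
\end{proof}

\section{Labeled distances}\label{sec:labels}

We want to store a set $S$ in the monoid. The scalings $n\mapsto kn$ have to survive, so the information cannot be attached to particular integers. We split every positive integer $n$ into distances $(n,\lambda)$, where $\lambda$ runs through one fixed chain $L$ of \emph{labels} with a product $*$, and add by $(m,\lambda)\oplus(n,\mu)=(m+n,\lambda*\mu)$. Scaling then acts on the first coordinate only. Two demands pull in opposite directions. The term $\theta$ must \emph{erase} the label, since the balls $\theta(x)$ must all be images of one generator; so we make $L$ nilpotent, with every long product equal to the least label $\bot$, and take $e=B(1,\bot)$. On the other hand the labels that carry $S$ must be \emph{recovered} from $e$ alone. This is possible because $\ominus$ runs upward: as $\bot$ absorbs every label, $(2,\bot)\ominus(1,\bot)$ is $(1,\lambda)$ with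 $\lambda$ the largest label.

Fix $S\subseteq\{2,3,\dots\}$. For integers $i,j\ge0$ put
\[
w(i,j)=\begin{cases}i+j+1&\text{if }i=j\in S,\\ i+j&\text{otherwise.}\end{cases}
\]
The function $w$ is symmetric, vanishes only at $(0,0)$, and satisfies $w(i+1,j)-w(i,j)\ge1-1=0$. Let $L=\{\bot,\gamma\}\cup\{\beta_k:k\ge0\}\cup\{\alpha_k:k\ge0\}$, ordered by
\[
\bot<\gamma<\cdots<\beta_2<\beta_1<\beta_0<\cdots<\alpha_2<\alpha_1<\alpha_0 ,
\]
and define a commutative operation $*$ on $L$ by
\[
\alpha_i*\alpha_j=\beta_{w(i,j)},\qquad \alpha_0*\beta_0=\beta_0*\alpha_0=\gamma,\qquad\text{all other products }=\bot .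
\]
For $S=\emptyset$ this is addition in disguise: with $\eta>0$ infinitesimal, read $\alpha_i$ as $-1-i\eta$, $\beta_k$ as $-2-k\eta$, $\gamma$ as $-3$, and collapse every sum below $-3$ to $\bot$. For general $S$ the products $\alpha_i*\alpha_i$ with $i\in S$ are lowered by one step. Associativity cannot see the change, because every triple product that involves such an $\alpha_i$ has already collapsed.

\begin{lemma}\label{lem:labels}
The operation $*$ is associative and monotone, every product of four labels is $\bot$, and every nonempty subset of $L$ has a maximum.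
\end{lemma}

\begin{proof}
A product $\lambda*\mu$ is $\beta_0$ if $\lambda=\mu=\alpha_0$, and otherwise it is one of $\bot$, $\gamma$, $\beta_k$ ($k\ge1$), whose product with any label is $\bot$. Also $\beta_0*\nu$ is $\gamma$ for $\nu=\alpha_0$ and $\bot$ otherwise. So $(\lambda*\mu)*\nu$ is $\gamma$ if $\lambda=\mu=\nu=\alpha_0$ and $\bot$ otherwise. The same holds for $\lambda*(\mu*\nu)=(\mu*\nu)*\lambda$, so $*$ is associative, and a fourth factor sends $\gamma$ and $\bot$ to $\bot$.

For monotonicity consider $\nu\mapsto\nu*\mu$. If $\mu=\alpha_0$, it sends $\bot,\gamma,\beta_k$ ($k\ge1$) to $\bot$, $\beta_0$ to $\gamma$, and $\alpha_i$ to $\beta_i$. If $\mu=\alpha_j$ with $j\ge1$, it sends $\alpha_i$ to $\beta_{w(i,j)}$, with $w(i,j)$ nondecreasing in $i$, and all smaller labels to $\bot$. If $\mu=\beta_0$, it sends the top label $\alpha_0$ to $\gamma$ and the others to $\bot$. Otherwise it is constant. Each of these maps preserves the order.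

A nonempty subset has as maximum its $\alpha_k$ of least index if it contains one, otherwise its $\beta_k$ of least index if it contains one, and otherwise $\gamma$ or $\bot$.
\end{proof}

For $\lambda,\mu\in L$ let $\mu\to\lambda=\max\{\nu\in L:\nu*\mu\le\lambda\}$; the set contains $\bot$. Let $R_S=\{0\}\cup(\mathbb{Z}_{>0}\times L)$, ordered with $0$ least and lexicographically otherwise, and put $0\oplus s=s\oplus0=s$ and $(m,\lambda)\oplus(n,\mu)=(m+n,\lambda*\mu)$.

\begin{lemma}\label{lem:RS}
$R_S$ is a distance monoid, and for $(m,\mu)\le(n,\lambda)$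
\begin{equation}\label{eq:ominus}
(n,\lambda)\ominus(m,\mu)=\begin{cases}(n-m,\ \mu\to\lambda)&\text{if }m<n,\\ 0&\text{if }m=n.\end{cases}
\end{equation}
For every $k\ge1$ there is an embedding $\varphi_k:\mathbf{I}(R_S)\to\mathbf{I}(R_S)$ with $\varphi_k(B(n,\lambda))=B(kn,\lambda)$.
\end{lemma}

\begin{proof}
The monoid laws come from Lemma~\ref{lem:labels}, and (D1) holds. For (D2) let $s<s'$ and $t=(n,\mu)$; the case $t=0$ is trivial. If $s=0$, or if $s$ has smaller first coordinate than $s'$, then $s\oplus t$ has smaller first coordinate than $s'\oplus t$. If the first coordinates are equal, use monotonicity of $*$. For (D3), $(l,\nu)\oplus(m,\mu)\le(n,\lambda)$ holds if and only if $l+m<n$, or $l+m=n$ and $\nu*\mu\le\lambda$. If $m<n$, the largest such $(l,\nu)$ is $(n-m,\mu\to\lambda)$; if $m=n$ there is none, and only $0$ remains.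

Let $h_k(0)=0$ and $h_k(n,\lambda)=(kn,\lambda)$. This map is strictly increasing and preserves $\oplus$, and it preserves $\ominus$ because $kn-km=k(n-m)$ in \eqref{eq:ominus}. Apply Lemma~\ref{lem:scaling}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathbf{A}_S$ be the subalgebra of $\mathbf{I}(R_S)$ generated by $e=B(1,\bot)$. It is countable, and infinite because the $n$-fold composition of $e$ is $B(n,\bot)$ by Lemma~\ref{lem:balls}. By Proposition~\ref{prop:rep} it is simple, symmetric, integral and representable, with constant subalgebra $M\cong\mathbf{M}$, and $e\notin M$.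

\begin{proposition}\label{prop:cover}
For every $x\in A_S\setminus M$ there is an embedding $\mathbf{A}_S\to\mathbf{A}_S$ with $e\mapsto\theta(x)$. Hence $\mathsf{V}_S$ covers $\mathsf{A}_3$, and every simple member of $\mathsf{V}_S$ other than $\mathbf{M}$ contains a copy of $\mathbf{A}_S$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:theta} there is $b=(m,\lambda)$ with $\theta(x)=B(4m,\lambda*\lambda*\lambda*\lambda)$, and this is $B(4m,\bot)=\varphi_{4m}(e)$ by Lemma~\ref{lem:labels}. The embedding $\varphi_{4m}$ maps $\mathbf{A}_S$ onto the subalgebra generated by $\theta(x)\in A_S$, which is contained in $\mathbf{A}_S$. Apply Lemma~\ref{lem:criterion}.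
\end{proof}

The square term $\theta_0$ would not do: it sends $B(1,\alpha_0)$ to $B(2,\beta_0)$, whose label is not $\bot$.

It remains to read $S$ off the variety. We produce the balls $B(1,\alpha_j)$ from $e$ by terms that do not depend on $S$. The top label $\alpha_0$ comes from $\bot\to\bot$, the label $\alpha_1$ is separated from it by $\gamma$, and the rest are reached by counting: multiply by $\alpha_1$, then divide by $\alpha_0$. In one variable $v$ let
\[
\kappa_0=(v;v)\ominus v,\qquad \kappa_1=(v;v;v)\ominus(\kappa_0;\kappa_0),\qquad \kappa_{j+1}=(\kappa_1;\kappa_j)\ominus\kappa_0\quad(j\ge1),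
\]
and for $i\ge2$ let $\varepsilon_i(v)$ be the equation $\kappa_i;\kappa_i=\kappa_1;\kappa_{2i}$.

\begin{lemma}\label{lem:reading}
In $\mathbf{A}_S$ we have $\kappa_j(e)=B(1,\alpha_j)$ for all $j\ge0$. For $i\ge2$ and $x\in A_S\setminus M$, the equation $\varepsilon_i(\theta(x))$ holds in $\mathbf{A}_S$ if and only if $i\in S$.
\end{lemma}

\begin{proof}
We compute with Lemma~\ref{lem:balls} and \eqref{eq:ominus}. First, $\kappa_0(e)=B(2,\bot)\ominus B(1,\bot)=B(1,\bot\to\bot)=B(1,\alpha_0)$. Next, $\kappa_1(e)=B(3,\bot)\ominus B(2,\beta_0)=B(1,\beta_0\to\bot)=B(1,\alpha_1)$, since $\alpha_0*\beta_0=\gamma>\bot$ and $\alpha_1*\beta_0=\bot$. Suppose $\kappa_j(e)=B(1,\alpha_j)$ with $j\ge1$. As $1\notin S$, we have $w(1,j)=j+1$, so $\kappa_{j+1}(e)=B(2,\beta_{j+1})\ominus B(1,\alpha_0)=B(1,\alpha_0\to\beta_{j+1})$. As $0\notin S$, we have $\alpha_i*\alpha_0=\beta_i$, and $\beta_i\le\beta_{j+1}$ if and only if $i\ge j+1$. So $\alpha_0\to\beta_{j+1}=\alpha_{j+1}$.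

At $v=e$ the two sides of $\varepsilon_i$ are $B(2,\beta_{w(i,i)})$ and $B(2,\beta_{2i+1})$, so $\varepsilon_i(e)$ holds if and only if $i\in S$. An embedding with $e\mapsto\theta(x)$, given by Proposition~\ref{prop:cover}, preserves and reflects the equation.
\end{proof}

\begin{remark}
The label $\gamma$ is needed. If it is deleted and $\alpha_0*\beta_0$ is set to $\bot$, then $\{\bot,\beta_0,\alpha_0\}$ is closed under $*$ and $\to$ (we get $\alpha_0\to\bot=\beta_0$, and all other quotients are $\alpha_0$). By Lemma~\ref{lem:intervals} the balls with these labels then generate a subalgebra that contains $e$ and does not depend on $S$.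
\end{remark}

The generator $e$ is not a constant of the language, so a variety cannot be asked about $e$. It can be asked about all elements $\theta(x)$ at once, by a universal sentence. We state the resulting separation for families, in the form needed for Theorem~\ref{thm:more}(c).

\begin{proposition}\label{prop:separation}
Let $\mathcal{T}\neq\emptyset$ be a family of subsets of $\{2,3,\dots\}$. If $\mathbf{A}_{S'}\in\mathsf{V}(\{\mathbf{A}_S:S\in\mathcal{T}\})$, then $S'\in\overline{\mathcal{T}}$.
\end{proposition}

\begin{proof}
Suppose that for some $n\ge2$ no $S\in\mathcal{T}$ agrees with $S'$ on $\{2,\dots,n\}$. Let $\chi(v)$ be the conjunction, over $2\le i\le n$, of $\varepsilon_i(v)$ if $i\in S'$ and of $\neg\varepsilon_i(v)$ if $i\notin S'$. By Lemma~\ref{lem:reading}, for any $S$ and any $x\in A_S\setminus M$, the formula $\chi(\theta(x))$ holds in $\mathbf{A}_S$ if and only if $S$ agrees with $S'$ on $\{2,\dots,n\}$. So the universal sentence $\forall x\,(x\notin M\to\neg\chi(\theta(x)))$ holds in all $\mathbf{A}_S$ with $S\in\mathcal{T}$, hence, by (F4) and (F2), in every simple member of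 the variety they generate. It fails in the simple algebra $\mathbf{A}_{S'}$ at $x=e$.
\end{proof}

If $\mathsf{V}_S=\mathsf{V}_{S'}$, Proposition~\ref{prop:separation} with $\mathcal{T}=\{S\}$ shows that $S$ and $S'$ agree on $\{2,\dots,n\}$ for every $n$, so $S=S'$. Together with Proposition~\ref{prop:cover} this proves Theorem~\ref{thm:main}. \qed

\section{Joins of covers}\label{sec:structure}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
All varieties below are subvarieties of the cover under discussion, so the argument is the same in both lattices. Let $i\in\{1,2\}$. By (F4) and Lemma~\ref{lem:atoms} the simple members of $\mathsf{A}_3\vee\mathsf{A}_i$ are $\mathbf{M}$ and $\mathbf{M}_i$. A subvariety of it that properly contains $\mathsf{A}_3$ has a simple member other than $\mathbf{M}$, by (F1), so it contains $\mathbf{M}_i$. Thus $\mathsf{A}_3\vee\mathsf{A}_i$ is a cover; it is join-reducible, since each of $\mathsf{A}_3,\mathsf{A}_i$ omits one of the two simple members; and the two covers differ because $\mathbf{M}_1\not\cong\mathbf{M}_2$.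

Conversely let $\mathsf{W}=\mathsf{X}\vee\mathsf{Y}$ cover $\mathsf{A}_3$ with $\mathsf{X},\mathsf{Y}\subsetneq\mathsf{W}$. One of the two, say $\mathsf{X}$, is not contained in $\mathsf{A}_3$; in particular it is nontrivial. It does not contain $\mathsf{A}_3$, for otherwise $\mathsf{A}_3\subsetneq\mathsf{X}\subsetneq\mathsf{W}$. By \cite{Jonsson82}, $\mathsf{X}$ contains $\mathsf{A}_i$ for some $i\in\{1,2\}$. Then $\mathsf{A}_3\subsetneq\mathsf{A}_3\vee\mathsf{A}_i\subseteq\mathsf{W}$, and so $\mathsf{W}=\mathsf{A}_3\vee\mathsf{A}_i$.

If $\mathsf{V}_S=\mathsf{X}\vee\mathsf{Y}$, the simple algebra $\mathbf{A}_S$ lies in $\mathsf{X}$ or in $\mathsf{Y}$ by (F4), so $\mathsf{V}_S$ is join-irreducible. By Proposition~\ref{prop:cover} every simple member of $\mathsf{V}_S$ other than $\mathbf{M}$ is infinite. A finite member of $\mathsf{V}_S$ is a subdirect product of finite simple members, so it lies in $\mathsf{A}_3$; hence $\mathsf{V}_S$ is not generated by finite algebras. Both counts follow, since there are $2^{\aleph_0}$ varieties $\mathsf{V}_S$ and $2^{\aleph_0}$ covers in all.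
\end{proof}

For part (c) we need the converse of Proposition~\ref{prop:separation}: if $S_n\to S'$, then $\mathbf{A}_{S'}$ is a limit of the $\mathbf{A}_{S_n}$. The ordered sets $L$ and $R_S$ do not depend on $S$, so neither do the Boolean algebra $I(R_S)$ and the element $e$; only the composition $\circ=\circ_S$ does. The values of a term at $e$ in different $\mathbf{A}_S$ can therefore be compared as sets.

\begin{lemma}\label{lem:continuity}
For every unary term $\tau$ and every $S'$ there is $n$ such that $\tau(e)$ has the same value in $\mathbf{A}_S$ as in $\mathbf{A}_{S'}$ whenever $S$ agrees with $S'$ on $\{2,\dots,n\}$.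
\end{lemma}

\begin{proof}
For a fixed label $\mu$, the map $\nu\mapsto\nu*\mu$ depends on $S$ only if $\mu=\alpha_j$ with $j\ge2$, and then only on whether $j\in S$. This map determines $\lambda*\mu$ and $\mu\to\lambda$ for all $\lambda$. Let $X,Y\in I_D$, and choose $n\ge2$ so that no $\alpha_j$ with $j>n$ is the label of an element of $D$. If $S$ and $S'$ agree on $\{2,\dots,n\}$, then $\oplus$ and, by \eqref{eq:ominus}, $\ominus$ take the same values on elements of $D$ in $R_S$ and in $R_{S'}$, so $X\circ_SY=X\circ_{S'}Y$ by Lemma~\ref{lem:intervals}.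

Now use induction on $\tau$. The variable, the constants, the Boolean operations and converse do not involve $S$. If $\tau=\tau_1;\tau_2$, let $X,Y$ be the values of $\tau_1(e),\tau_2(e)$ in $\mathbf{A}_{S'}$, and take the largest of the numbers $n$ found for $\tau_1$, for $\tau_2$ and for the pair $X,Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
If $\mathcal{T}=\emptyset$, both sides of the equivalence are false, as $\mathsf{V}_{S'}\not\subseteq\mathsf{A}_3$. Let $\mathcal{T}\neq\emptyset$; then $\mathsf{V}_{\mathcal{T}}=\mathsf{V}(\{\mathbf{A}_S:S\in\mathcal{T}\})$, and the forward implication is Proposition~\ref{prop:separation}.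

Let $S'\in\overline{\mathcal{T}}$, and for $n\ge2$ choose $S_n\in\mathcal{T}$ agreeing with $S'$ on $\{2,\dots,n\}$. Take an ultraproduct of the $\mathbf{A}_{S_n}$ over a nonprincipal ultrafilter; it lies in $\mathsf{V}_{\mathcal{T}}$ by (F2). Let $\bar{e}$ be the class of the constant sequence $e$. For unary terms $\tau,\sigma$, Lemma~\ref{lem:continuity} shows that for all but finitely many $n$ the equation $\tau(e)=\sigma(e)$ has the same truth value in $\mathbf{A}_{S_n}$ as in $\mathbf{A}_{S'}$. Cofinite sets belong to the ultrafilter, so $\tau(\bar{e})=\sigma(\bar{e})$ if and only if $\tau(e)=\sigma(e)$ in $\mathbf{A}_{S'}$. Hence $\tau(e)\mapsto\tau(\bar{e})$ embeds $\mathbf{A}_{S'}$ in the ultraproduct, and $\mathsf{V}_{S'}\subseteq\mathsf{V}_{\mathcal{T}}$.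

All $\mathsf{V}_{\mathcal{T}}$ lie in $[\mathsf{A}_3,\mathsf{RRA}]$, and $\mathcal{T}\subseteq\mathcal{T}'$ implies $\mathsf{V}_{\mathcal{T}}\subseteq\mathsf{V}_{\mathcal{T}'}$. If $\mathcal{T}'$ is closed and $\mathsf{V}_{\mathcal{T}}\subseteq\mathsf{V}_{\mathcal{T}'}$, then each $S\in\mathcal{T}$ has $\mathsf{V}_S\subseteq\mathsf{V}_{\mathcal{T}'}$, so $S\in\mathcal{T}'$. Thus the map is an order embedding on closed sets. The equivalence also gives $\mathsf{V}_{\mathcal{T}}=\mathsf{V}_{\overline{\mathcal{T}}}$ for all $\mathcal{T}$. The join of closed sets $\mathcal{T}_j$ is the closure of $\mathcal{T}=\bigcup_j\mathcal{T}_j$, and in the interval $[\mathsf{A}_3,\mathsf{RRA}]$, whose empty join is $\mathsf{A}_3=\mathsf{V}_{\emptyset}$, we have $\bigvee_j\mathsf{V}_{\mathcal{T}_j}=\mathsf{V}_{\mathcal{T}}=\mathsf{V}_{\overline{\mathcal{T}}}$.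
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jonsson67}
J\'onsson, 1967.

\bibitem{Jonsson82}
J\'onsson, \emph{Varieties of relation algebras}, 1982.

\bibitem{JT52}
J\'onsson and Tarski, 1952.

\bibitem{RP}
\emph{Representability and Probability in Relation Algebra},
\texttt{https://opal.latrobe.edu.au/ndownloader/files/31945595}.

\end{thebibliography}
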